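\title{It is undecidable whether the semigroup of an invertible binary transducer is a group}

\begin{abstract}
Each state of an invertible transducer over $\{0,1\}$ defines an automorphism of the binary tree. We show that it is undecidable whether the semigroup generated by these automorphisms is a group. The problem is many-one complete for the recursively enumerable sets, even when one part of the transducer is fixed and generates a group and the group generated by all states embeds in $\mathbb Z^4\rtimes\mathrm{SL}_4(\mathbb Z)$. In the proof the states act as integral affine maps on four $2$-adic integers with interleaved digits, and the word problem of a finitely presented group is encoded in a twisted fiber product of two free groups. When the semigroup is commutative, the problem is decidable by linear algebra over $\mathbb Q$.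
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbf 2=\{0,1\}$. The set $\mathbf 2^*$ of finite words is the vertex set of the complete binary tree, in which the empty word is the root and the children of $u$ are $u0$ and $u1$. An automorphism of the tree is a bijection $f$ of $\mathbf 2^*$ such that $|f(u)|=|u|$ and $f(u)$ is a prefix of $f(uv)$ for all words $u,v$. The automorphisms form a group $\operatorname{Aut}(\mathbf 2^*)$ under the product $(fg)(u)=f(g(u))$.

An \emph{invertible transducer} $\mathcal A$ over $\mathbf 2$ is a Mealy automaton of the following kind. It has a finite nonempty set $Q$ of states, and each state $p$ comes with a permutation $\pi_p$ of $\mathbf 2$ and two successors $p_0,p_1\in Q$; the transitions are $p\xrightarrow{x/\pi_p(x)}p_x$ for $x\in\mathbf 2$. Started in $p$, the transducer computes the map $\mathcal A(p)$ that fixes the empty word and satisfies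
\[
\mathcal A(p)(xu)=\pi_p(x)\,\mathcal A(p_x)(u)\qquad(x\in\mathbf 2,\ u\in\mathbf 2^*).
\]
By induction on the length of words, $\mathcal A(p)$ is an automorphism of the tree. Let $\mathcal S(\mathcal A)$ be the subsemigroup and $\mathcal G(\mathcal A)$ the subgroup of $\operatorname{Aut}(\mathbf 2^*)$ generated by the maps $\mathcal A(p)$, $p\in Q$. The elements of $\mathcal S(\mathcal A)$ are the maps obtained by running copies of $\mathcal A$ one after another; in $\mathcal G(\mathcal A)$ one may also run them backward. (The opposite convention for products replaces $\mathcal S(\mathcal A)$ by the opposite semigroup and changes nothing below.) Over an alphabet of size $k$ the definitions are the same, with $\pi_p$ a permutation of the $k$ letters.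

If a subsemigroup $S$ of a group is itself a group, then its neutral element is idempotent, hence equal to $1$, and inverses in $S$ are inverses in the ambient group. So for the semigroup $S$ generated by a subset $X$ of a group,
\begin{equation}\label{eq:gen}
S\text{ is a group}\iff S\text{ is the subgroup generated by }X\iff x^{-1}\in S\text{ for all }x\in X .
\end{equation}
The question we answer was posed in \cite{IIBT}: \emph{is it decidable, given a finite invertible transducer $\mathcal A$ over $\mathbf 2$, whether $\mathcal S(\mathcal A)$ is a group, that is, whether $\mathcal S(\mathcal A)=\mathcal G(\mathcal A)$?}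

\begin{example}\label{ex:basic}
(a) One state $p$ with $p\xrightarrow{0/1}p$ and $p\xrightarrow{1/0}p$ complements every letter. It is its own inverse, and $\mathcal S(\mathcal A)$ is a group of order two.

(b) Take states $z$, $p$ with $z\xrightarrow{x/x}z$, $p\xrightarrow{0/1}z$ and $p\xrightarrow{1/0}p$. Read a word $u$ as a binary number with its least significant digit first. Then $z$ is the identity and $p$ adds $1$ modulo $2^{|u|}$. The semigroup consists of the maps ``add $n$'' with $n\ge0$. A product containing $p$ adds some $n\ge1$ and moves the word $0^\ell$ when $2^\ell>n$, so $\mathcal A(p)^{-1}\notin\mathcal S(\mathcal A)$.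

(c) Add to (b) a state $p'$ with $p'\xrightarrow{0/1}p'$ and $p'\xrightarrow{1/0}z$. It subtracts $1$, and now $\mathcal S(\mathcal A)$ is an infinite cyclic group.
\end{example}

Equality of two given products of states is decidable (Lemma~\ref{lem:equal}). This gives two known facts: commutativity of $\mathcal S(\mathcal A)$ is decidable, since only the finitely many pairs of states have to be compared, and being a group is semidecidable, since one can search for an inverse of each state among all products. What is missing is a point at which to stop the search. In Example~\ref{ex:basic} the inverses are short or visibly absent, and for commutative semigroups the search can be replaced by linear algebra (Theorem~\ref{thm:comm}). One might therefore guess that the length of a shortest product representing an inverse is bounded by a computable function of the number of states. Such a bound would give a decision procedure, so the following theorem shows that there is none.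

\begin{theorem}\label{thm:main}
It is undecidable, given a finite invertible transducer $\mathcal A$ over $\mathbf 2$, whether $\mathcal S(\mathcal A)$ is a group.
\end{theorem}

Theorem~\ref{thm:main} follows from a more precise statement. Computable means Turing computable. A set $E\subseteq\mathbb N$ is recursively enumerable (r.e., or $\Sigma^0_1$) if it is the set of inputs on which some Turing machine halts. A many-one reduction of $E$ to a set $P$ is a computable map $f$ with $n\in E\iff f(n)\in P$. An r.e.\ set is \emph{m-complete}, or $\Sigma^0_1$-complete, if every r.e.\ set has a many-one reduction to it; the halting set is an example, and therefore no m-complete set is decidable. Problems about transducers are regarded as sets of codes.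

\begin{theorem}\label{thm:strong}
Let $E\subseteq\mathbb N$ be an m-complete r.e.\ set. There are a fixed invertible transducer $\mathcal B$ over $\mathbf 2$ with $\mathcal S(\mathcal B)=\mathcal G(\mathcal B)$ and a computable map $n\mapsto\mathcal D_n$ to invertible transducers over $\mathbf 2$, with a marked state $q_n$ in $\mathcal D_n$, such that the disjoint union $\mathcal A_n=\mathcal B\sqcup\mathcal D_n$ satisfies
\[
n\in E\iff \mathcal S(\mathcal A_n)\text{ is a group}\iff \mathcal A_n(q_n)^{-1}\in\mathcal S(\mathcal A_n).
\]
Moreover, every $\mathcal G(\mathcal A_n)$ embeds in $\mathbb Z^4\rtimes\mathrm{SL}_4(\mathbb Z)$. Hence, for binary transducers, both ``$\mathcal S(\mathcal A)$ is a group'' and ``the inverse of a given state lies in $\mathcal S(\mathcal A)$'' are $\Sigma^0_1$-complete. The same holds over every alphabet of size $k\ge2$.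
\end{theorem}

\begin{theorem}\label{thm:comm}
Given an invertible transducer $\mathcal A$ over $\mathbf 2$ with $\mathcal S(\mathcal A)$ commutative, it is decidable whether $\mathcal S(\mathcal A)$ is a group.
\end{theorem}

The proof of Theorem~\ref{thm:strong} has two independent halves. Section~\ref{sec:affine} turns a finite set $\mathcal M$ of integer matrices into a binary transducer whose semigroup is a group exactly when the matrix semigroup $\langle\mathcal M\rangle$ is. The matrices come from a group $\Gamma\le\mathrm{SL}_4(\mathbb Z)$ that is a direct product of two free groups, and the binary alphabet has a price: $\mathcal M$ must be closed under an automorphism $\tau$ of $\Gamma$ that exchanges the two factors. Section~\ref{sec:group} encodes a word problem into the question whether such a $\tau$-closed set generates a group. Section~\ref{sec:proof} joins the two halves, and Section~\ref{sec:comm}, which needs only Section~\ref{sec:sections}, proves Theorem~\ref{thm:comm}. Throughout, $\langle\mathcal M\rangle$ is the \emph{semigroup} generated by a set $\mathcal M$ of matrices, and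 $[g,h]=ghg^{-1}h^{-1}$.

\section{Sections and equality of products}\label{sec:sections}

For $f\in\operatorname{Aut}(\mathbf 2^*)$ and $x\in\mathbf 2$, the \emph{section} $f|_x\in\operatorname{Aut}(\mathbf 2^*)$ is defined by $f(xu)=f(x)\,f|_x(u)$. The sections of a state are its successors: $\mathcal A(p)|_x=\mathcal A(p_x)$. From $f(g(xu))=f\bigl(g(x)\,g|_x(u)\bigr)$ we obtain
\begin{equation}\label{eq:section}
(fg)|_x=f|_{g(x)}\;g|_x,\qquad\text{and hence}\qquad (f^{-1})|_x=\bigl(f|_{f^{-1}(x)}\bigr)^{-1}.
\end{equation}
For a word $u=p^{(1)}\cdots p^{(\ell)}$ over $Q$ put $\mathcal A(u)=\mathcal A(p^{(1)})\cdots\mathcal A(p^{(\ell)})$, with the identity for the empty word.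

\begin{lemma}\label{lem:equal}
Given $\mathcal A$ and words $u,u'$ over $Q$, it is decidable whether $\mathcal A(u)=\mathcal A(u')$. The problems ``$\mathcal S(\mathcal A)$ is a group'' and ``$\mathcal A(p)^{-1}\in\mathcal S(\mathcal A)$'' are in $\Sigma^0_1$. All this holds over any finite alphabet.
\end{lemma}

\begin{proof}
By \eqref{eq:section}, $\mathcal A(u)|_x=\mathcal A(u_x)$ for a word $u_x$ of the same length as $u$ that is computable from $u$ and $x$. Let $P$ be the set of pairs reachable from $(u,u')$ by steps $(v,v')\mapsto(v_x,v'_x)$. It is a computable subset of the finite set $Q^{|u|}\times Q^{|u'|}$. If $\mathcal A(u)=\mathcal A(u')$, then $\mathcal A(v)=\mathcal A(v')$ for all $(v,v')\in P$, so $\mathcal A(v)$ and $\mathcal A(v')$ agree on single letters. Conversely, if they agree on single letters for all pairs in $P$, then by induction on $\ell$ they agree on all words of length $\ell$, for all pairs in $P$ at once. This is a finite test. Finally, $\mathcal A(p)^{-1}\in\mathcal S(\mathcal A)$ if and only if $\mathcal A(pu)=1$ for some nonempty word $u$, which a search finds if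 it exists, and by \eqref{eq:gen} the semigroup is a group if and only if this search succeeds for every state.
\end{proof}

\section{Integral affine maps as binary transducers}\label{sec:affine}

A tree automorphism acts on the set $\mathbf 2^\omega$ of infinite words, prefix by prefix, and is determined by this action. We shall identify $\mathbf 2^\omega$ with a $2$-adic module on which the states act by affine maps.

\subsection{One coordinate}

Every element of the ring $\mathbb Z_2$ of $2$-adic integers has a unique expansion $\sum_k x_k2^k$ with $x_k\in\mathbf 2$, so $\mathbf 2^\omega$ can be identified with $\mathbb Z_2$, and the word $xu$ corresponds to $x+2v'$ when $u$ corresponds to $v'$. Let $M$ be an odd integer, $c$ an integer, and $y\in\mathbf 2$ with $y\equiv x+c\pmod 2$. Then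
\[
M(x+2v')+c=y+2(Mv'+c'),\qquad c'=\tfrac12(Mx+c-y)\in\mathbb Z .
\]
So the map $v\mapsto Mv+c$ writes $y$ on reading $x$ and continues as $v\mapsto Mv+c'$. The carry is roughly halved at each step and so stays bounded. For $M=3$ the carries $0,1,2$ form a closed set, and they are the states of the transducer
\[
0\xrightarrow{0/0}0,\quad 0\xrightarrow{1/1}1,\quad 1\xrightarrow{0/1}0,\quad 1\xrightarrow{1/0}2,\quad 2\xrightarrow{0/0}1,\quad 2\xrightarrow{1/1}2 .
\]
Its semigroup is not a group, for a reason visible in the linear part alone: a product of $k\ge1$ states has the form $v\mapsto3^kv+c$, which is never the identity. For $M=1$, the carries $\{0,1\}$ and $\{-1,0,1\}$ give the transducers (b) and (c) of Example~\ref{ex:basic}.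

To encode anything difficult we need linear parts that do not commute, that is, matrices acting on $\mathbb Z_2^d$. Reading the lowest digits of all coordinates at once would need an alphabet of $2^d$ letters. To keep two letters we read one coordinate at a time, and so replace multiplication by $2$ by an integer matrix $A$ with $[\mathbb Z^d:A\mathbb Z^d]=2$. The computation above moved $M$ past the factor $2$. Now $MA=A\,(A^{-1}MA)$, so the linear part is conjugated by $A$ at each letter. We need matrices whose conjugates stay integral and take finitely many values.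

\subsection{Four coordinates}

Let $V=\mathbb Z_2^4$ with basis $e_1,\dots,e_4$, and define $A$ by $Ae_1=e_2$, $Ae_2=e_3$, $Ae_3=e_4$, $Ae_4=2e_1$. In coordinates $Av=(2v_4,v_1,v_2,v_3)$, so $A\mathbb Z^4=\{v\in\mathbb Z^4:v_1\text{ even}\}$. We have $A^4=2$ and $A^{4j+i}e_1=2^je_{i+1}$ for $0\le i\le3$. Hence
\[
\Phi:\mathbf 2^\omega\to V,\qquad x_0x_1x_2\cdots\mapsto\sum_kx_kA^ke_1,
\]
sends a word to the vector whose $(i+1)$st coordinate has the binary digits $x_i,x_{4+i},x_{8+i},\dots$. It is a bijection, and $\Phi(xu)=xe_1+A\Phi(u)$.

\begin{example}\label{ex:shear}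
Consider the map $v\mapsto(v_1,v_2,v_3+2v_1,v_4)$. Write $v=xe_1+Av'$, that is, $v_1=x+2v'_4$, $v_2=v'_1$, $v_3=v'_2$, $v_4=v'_3$. The map keeps the digit $x$, and on the rest it acts by $v'_2\mapsto v'_2+4v'_4+2x$. The shear $\left(\begin{smallmatrix}1&0\\2&1\end{smallmatrix}\right)$ on the coordinates $(v_1,v_3)$ has become the shear $\left(\begin{smallmatrix}1&4\\0&1\end{smallmatrix}\right)$ on the coordinates $(v'_2,v'_4)$, with carry $2xe_2$.
\end{example}

The example suggests which matrices to take. Let
\[
a=\begin{pmatrix}1&4\\0&1\end{pmatrix},\qquad b=\begin{pmatrix}1&0\\2&1\end{pmatrix}.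
\]
By Sanov's theorem \cite{Sanov}, $s_1=\left(\begin{smallmatrix}1&2\\0&1\end{smallmatrix}\right)$ and $b$ freely generate a free group. Substituting $a=s_1^2$ turns a nonempty reduced word in $a,b$ into a nonempty reduced word in $s_1,b$, so $a$ and $b$ freely generate a free group $F(a,b)\le\mathrm{SL}_2(\mathbb Z)$. All its elements are congruent to $I$ modulo $2$, since $a^{\pm1}$ and $b^{\pm1}$ are. For $X,Y\in F(a,b)$ let $(X,Y)\in\mathrm{SL}_4(\mathbb Z)$ be the matrix that acts by $X$ on the span of $e_1,e_3$ and by $Y$ on the span of $e_2,e_4$. These matrices form a group $\Gamma\cong F(a,b)\times F(a,b)$. Let $\sigma$ be the automorphism of $F(a,b)$ that exchanges $a$ and $b$.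

\begin{lemma}\label{lem:tau}
The map $\tau(M)=A^{-1}MA$ is an automorphism of $\Gamma$, and
\begin{equation}\label{eq:tau}
\tau(X,Y)=(Y,\sigma X),\qquad \tau^2(X,Y)=(\sigma X,\sigma Y),\qquad\tau^4=1 .
\end{equation}
\end{lemma}

\begin{proof}
In the ordered basis $(e_1,e_3\,|\,e_2,e_4)$ we have
\[
A=\begin{pmatrix}0&B\\I&0\end{pmatrix},\quad A^{-1}=\begin{pmatrix}0&I\\B^{-1}&0\end{pmatrix},\quad\text{where}\quad B=\begin{pmatrix}0&2\\1&0\end{pmatrix},\quad B^{-1}=\begin{pmatrix}0&1\\ \frac12&0\end{pmatrix}.
\]
Therefore
\[
A^{-1}\begin{pmatrix}X&0\\0&Y\end{pmatrix}A=\begin{pmatrix}0&I\\B^{-1}&0\end{pmatrix}\begin{pmatrix}0&XB\\Y&0\end{pmatrix}=\begin{pmatrix}Y&0\\0&B^{-1}XB\end{pmatrix},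
\]
and
\[
B^{-1}\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}B=\begin{pmatrix}\gamma&\delta\\\alpha/2&\beta/2\end{pmatrix}\begin{pmatrix}0&2\\1&0\end{pmatrix}=\begin{pmatrix}\delta&2\gamma\\\beta/2&\alpha\end{pmatrix}.
\]
The last formula gives $B^{-1}aB=b$ and $B^{-1}bB=a$, so conjugation by $B$ restricts to $\sigma$ on $F(a,b)$. This is the first identity in \eqref{eq:tau}; the others follow by iterating it, as $\sigma^2=1$.
\end{proof}

\subsection{The transducer of a $\tau$-closed set}

For $M\in\Gamma$ and $c\in\mathbb Z^4$ let $f_{M,c}(v)=Mv+c$, a map $V\to V$. Let $x\in\mathbf 2$, and let $y\in\mathbf 2$ satisfy $y\equiv x+c_1\pmod2$. Since $M\equiv I\pmod 2$, the vector $xMe_1+c-ye_1$ has even first coordinate, so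
\[
c'=A^{-1}(xMe_1+c-ye_1)\in\mathbb Z^4 .
\]
As $MAv'=A\,\tau(M)v'$, we get for all $v'\in V$
\begin{equation}\label{eq:step}
f_{M,c}(xe_1+Av')=xMe_1+c+MAv'=ye_1+A\,f_{\tau M,c'}(v').
\end{equation}
The linear parts run through a $\tau$-orbit, which has at most four elements. To bound the carries we use a norm in which $A^{-1}$ is a contraction. On $\mathbb R^4$ let $\|v\|=\max_i2^{(i-1)/4}|v_i|$. Then
\[
\|Av\|=\max\bigl(2|v_4|,\,2^{1/4}|v_1|,\,2^{2/4}|v_2|,\,2^{3/4}|v_3|\bigr)=2^{1/4}\|v\|,
\]
so $\|A^{-1}v\|=2^{-1/4}\|v\|$. For a $\tau$-orbit $O\subset\Gamma$ let $D_O$ be the least integer with $D_O\ge\|xMe_1-ye_1\|$ for all $M\in O$ and $x,y\in\mathbf 2$, and put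
\[
C_O=\{c\in\mathbb Z^4:\|c\|\le6D_O\}.
\]
For an integer vector $v$ and an integer $D\ge0$, the inequality $\|v\|\le D$ means $2^{i-1}v_i^4\le D^4$ for all $i$, so $D_O$ and the finite set $C_O$ are computable from $O$. We have $0\in C_O$ and $C_O=-C_O$. If $M\in O$ and $c\in C_O$, then $\|c'\|\le2^{-1/4}(D_O+6D_O)\le6D_O$, because $7^4=2401\le2592=2\cdot6^4$. Thus $c'\in C_O$.

Let $\mathcal M\subset\Gamma$ be finite, nonempty and closed under $\tau$. The transducer $\mathcal A_{\mathcal M}$ has the states $(M,c)$, where $M\in\mathcal M$ and $c\in C_O$ for the orbit $O$ of $M$, and the transitions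
\[
(M,c)\xrightarrow{\;x/y\;}(\tau M,c'),\qquad y\equiv x+c_1\pmod2 .
\]
The map $x\mapsto y$ is a permutation of $\mathbf 2$ that depends only on the source state, so $\mathcal A_{\mathcal M}$ is an invertible transducer. It is computable from $\mathcal M$, and it is the disjoint union of the transducers $\mathcal A_O$ of the orbits $O\subseteq\mathcal M$.

\begin{proposition}\label{prop:A}
Under $\Phi$ the state $(M,c)$ acts as $f_{M,c}$. The group $\mathcal G(\mathcal A_{\mathcal M})$ embeds in $\mathbb Z^4\rtimes\mathrm{SL}_4(\mathbb Z)$, and taking linear parts is a homomorphism $\mathcal G(\mathcal A_{\mathcal M})\to\Gamma$ that maps $\mathcal S(\mathcal A_{\mathcal M})$ onto $\langle\mathcal M\rangle$. The semigroup $\mathcal S(\mathcal A_{\mathcal M})$ is a group if and only if $\langle\mathcal M\rangle$ is a group.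
\end{proposition}

\begin{proof}
Suppose the state $(M,c)$ turns $u\in\mathbf 2^\omega$ into $y_0y_1\cdots$. Applying \eqref{eq:step} $4j$ times gives $f_{M,c}(\Phi(u))\in\sum_{k<4j}y_kA^ke_1+2^jV$ for every $j$, so $f_{M,c}(\Phi(u))=\Phi(y_0y_1\cdots)$. Hence $\mathcal G(\mathcal A_{\mathcal M})$ is isomorphic to the group of permutations of $V$ generated by the maps $f_{M,c}$ of the states. We have $f_{M,c}f_{M',c'}=f_{MM',\,Mc'+c}$, which is the multiplication of $\mathbb Z^4\rtimes\mathrm{SL}_4(\mathbb Z)$, and $f_{M,c}$ determines $c$ and $M$ through its values at $0,e_1,\dots,e_4$. This gives the embedding and the homomorphism. The linear parts of the states are exactly the elements of $\mathcal M$, so the image of $\mathcal S(\mathcal A_{\mathcal M})$ is $\langle\mathcal M\rangle$. In particular $\langle\mathcal M\rangle$ is a group if $\mathcal S(\mathcal A_{\mathcal M})$ is.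

Conversely, let $\langle\mathcal M\rangle$ be a group and $(M,c)$ a state. Write $M^{-1}=M_2\cdots M_k$ with $k\ge2$ and $M_i\in\mathcal M$, and let $g=f_{M_2,0}\cdots f_{M_k,0}=f_{M^{-1},0}$. Then $f_{M,c}\,g$ is the translation by $c$ and $f_{M,-c}\,g$ is the translation by $-c$, so $f_{M,c}^{-1}=g\,f_{M,-c}\,g$. The pairs $(M_i,0)$ and $(M,-c)$ are states, because the sets $C_O$ contain $0$ and are symmetric. So $f_{M,c}^{-1}\in\mathcal S(\mathcal A_{\mathcal M})$, and \eqref{eq:gen} applies.
\end{proof}

The symmetry of the carry sets cannot be dropped. In Example~\ref{ex:basic}(b) the only linear part is $1$, which forms a group, but the carry $-1$ is missing.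

\section{Encoding a word problem in a $\tau$-closed set}\label{sec:group}

We now need finite $\tau$-closed sets $\mathcal M\subset\Gamma$ for which ``$\langle\mathcal M\rangle$ is a group'' expresses $n\in E$.

\subsection{Tools from combinatorial group theory}

Let $C_1\le G_1$ and $C_2\le G_2$ be subgroups and $\iota:C_1\to C_2$ an isomorphism. The amalgamated product is the quotient of the free product $G_1*G_2$ by the relations $g=\iota(g)$, where $g$ runs through $C_1$ or through a generating set of $C_1$. The \emph{normal form theorem} says that $G_1$ and $G_2$ embed in it and that a product $g_1\cdots g_k$, $k\ge1$, of elements taken alternately from $G_1\setminus C_1$ and $G_2\setminus C_2$ is not $1$. For trivial $C_i$ this is the normal form theorem for free products. \emph{Higman's theorem} \cite{Higman} says that every finitely generated group with an r.e.\ set of defining relators embeds in a finitely presented group.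

\begin{lemma}\label{lem:free}
In the free group $F(a,b)$ put $a_i=b^iab^{-i}$ and $b_i=a^iba^{-i}$. Each of the families $\{b_i:i\ge0\}$ and $\{a_i,b_i:i\ge1\}$ is a free basis of the subgroup it generates.
\end{lemma}

\begin{proof}
Take a nonempty reduced word in the symbols of one family. Its $j$th factor is $c_j^{\,i_j}d_j^{\,\varepsilon_j}c_j^{-i_j}$ with $\{c_j,d_j\}=\{a,b\}$ and $\varepsilon_j=\pm1$; call $d_j^{\,\varepsilon_j}$ its central letter. Consider two consecutive factors. If $c_j=c_{j+1}=c$, then $d_j=d_{j+1}=d$, and after canceling powers of $c$ the segment from one central letter to the next is $d^{\,\varepsilon_j}c^{\,i_{j+1}-i_j}d^{\,\varepsilon_{j+1}}$. This is reduced: either $i_j\ne i_{j+1}$, or both factors are powers of the same symbol and then $\varepsilon_j=\varepsilon_{j+1}$. If $c_j\ne c_{j+1}$, which happens only in the second family, the segment is $d_j^{\,\varepsilon_j}c_j^{-i_j}d_j^{\,i_{j+1}}c_j^{\,\varepsilon_{j+1}}$, and it is reduced because $i_j,i_{j+1}\ge1$. The initial and final segments $c_1^{\,i_1}d_1^{\,\varepsilon_1}$ and $d_k^{\,\varepsilon_k}c_k^{-i_k}$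 are reduced as well. So the whole word reduces to a word in $a,b$ that still contains all central letters, and it is not $1$.
\end{proof}

\begin{lemma}\label{lem:H}
There are a finitely presented group $H=\langle k_1,\dots,k_r\mid R_0\rangle$ and words $w_n$ in the $k_i^{\pm1}$, computable from $n$, such that $w_n=1$ in $H$ if and only if $n\in E$.
\end{lemma}

\begin{proof}
Let $J=\langle c_1,d_1,c_2,d_2\mid c_1^nd_1c_1^{-n}=c_2^nd_2c_2^{-n}\ (n\in E)\rangle$. By Lemma~\ref{lem:free}, the elements $c_i^jd_ic_i^{-j}$, $j\ge0$, form a free basis of a subgroup $B_i$ of $F(c_i,d_i)$. So those with $j\in E$ freely generate a subgroup $C_i$, and $J$ is the amalgamated product of $F(c_1,d_1)$ and $F(c_2,d_2)$ over $C_1\cong C_2$. Let $v_n=c_1^nd_1c_1^{-n}\cdot(c_2^nd_2c_2^{-n})^{-1}$. If $n\in E$, then $v_n=1$ in $J$. If $n\notin E$, the endomorphism of $B_i$ that fixes the $n$th basis element and kills the others is trivial on $C_i$, so $c_i^nd_ic_i^{-n}\notin C_i$ for $i=1,2$, and $v_n\ne1$ by the normal form theorem. The relators of $J$ form an r.e.\ set, so $J$ embeds in a finitely presented group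 $H$. Fix words in the $k_i^{\pm1}$ for the images of $c_1,d_1,c_2,d_2$, and let $w_n$ be obtained by substituting them into $v_n$.
\end{proof}

For Theorem~\ref{thm:main} alone one could instead take, by the Novikov--Boone theorem, a finitely presented group $H$ with unsolvable word problem and let $w$ below run through all words.

\subsection{A first attempt and two obstacles}

Let $F$ be a free group of finite rank and $\kappa:F\to K$ an epimorphism onto a finitely presented group. The fiber product
\[
L_0=\{(X,Y)\in F\times F:\kappa(X)=\kappa(Y)\}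
\]
is a finitely generated group (by the argument of Lemma~\ref{lem:L} below, without the twist), and $g=(1,z)$ lies in $L_0$ if and only if $\kappa(z)=1$. Let $T$ be the semigroup generated by $L_0$ and $g$. If $\kappa(z)=1$, then $T=L_0$ is a group. We would like $g^{-1}\notin T$ whenever $\kappa(z)\ne1$. Note that any relation $\xi g\xi'=1$ with $\xi,\xi'\in T$ gives $g^{-1}=\xi'\xi\in T$.

\emph{First obstacle: conjugates.} For $f\in F$ the element $(f,f)g(f,f)^{-1}=(1,fzf^{-1})$ lies in $T$. If a nonempty product of conjugates of $\kappa(z)$ is trivial in $K$, the corresponding product in $T$ is an element $\ell\in L_0$, and multiplying by $\ell^{-1}$ gives a relation as above. So $\kappa(z)$ must be not only nontrivial: no nonempty product of its conjugates may be trivial.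

\emph{Second obstacle: closure under $\tau$.} With $g=(1,z)$ we must admit $\tau g=(z,1)$ as a generator. But $(1,z)(z,1)=(z,z)\in L_0$, so $g^{-1}=(z,1)(z,z)^{-1}$ lies in the semigroup for every $z$, and the encoding collapses.

The first obstacle is removed by a commutator with a new free letter $t$. The smallest case shows why. In the free group on $h$ and $t$, scan a word from left to right, and for each occurrence of $t^{\pm1}$ record $\pm h^i$, where $i$ is the exponent sum of $h$ so far. The sum of the records is a Laurent polynomial in $h$ that does not change under free reduction. The word $[h,t]=hth^{-1}t^{-1}$ gives $h-1$. A conjugate $f[h,t]f^{-1}$ gives $h^i(h-1)$, where $i$ is the exponent sum of $h$ in $f$, since the records of $f$ and $f^{-1}$ cancel. A product of $n\ge1$ conjugates gives $\mu(h)(h-1)$ with $\mu(1)=n$, and this is not $0$. The general case replaces Laurent polynomials by the group ring $\mathbb Z[G]$, the ring of finite formal sums $\sum_g n_gg$ with $n_g\in\mathbb Z$.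

\begin{lemma}\label{lem:conj}
Let $G$ be a group, $h\in G$ an element of infinite order, and $\langle t\rangle$ an infinite cyclic group. In $G*\langle t\rangle$, no product of $n\ge1$ conjugates of $[h,t]$ equals $1$.
\end{lemma}

\begin{proof}
Let $\mathbb Z[G]\rtimes G$ be the group of pairs with $(\mu,q)(\mu',q')=(\mu+q\mu',qq')$, and let $\lambda:G*\langle t\rangle\to\mathbb Z[G]\rtimes G$ be the homomorphism with $\lambda(q)=(0,q)$ for $q\in G$ and $\lambda(t)=(1,1)$. Since $(\nu,q)^{-1}=(-q^{-1}\nu,q^{-1})$, we have
\[
(\nu,q)(\mu,1)(\nu,q)^{-1}=(\nu+q\mu,q)(-q^{-1}\nu,q^{-1})=(q\mu,1).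
\]
Hence $\lambda([h,t])=\lambda(hth^{-1})\lambda(t)^{-1}=(h,1)(-1,1)=(h-1,1)$. Suppose $\prod_{i=1}^np_i[h,t]p_i^{-1}=1$, and let $q_i$ be the second component of $\lambda(p_i)$. Applying $\lambda$ gives $\mu(h-1)=0$ for $\mu=q_1+\dots+q_n$. The coefficients of $\mu$ are nonnegative with sum $n\ge1$, so its support is a finite nonempty subset of $G$, and $\mu h=\mu$ shows that the support is invariant under right multiplication by $h$. Then $qh^i=qh^j$ for some $q$ in the support and some $i<j$, so $h^{j-i}=1$, a contradiction.
\end{proof}

\begin{remark}\label{rem:order}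
Infinite order is needed. The identity $[h^k,t]=h[h^{k-1},t]h^{-1}\cdot[h,t]$ writes $[h^k,t]$ as a product of $k$ conjugates of $[h,t]$, and this product is trivial if $h^k=1$. A nontrivial $w\in H$ may have finite order, so we first pass to $h=[w,s]$ in $H*\langle s\rangle$ with $\langle s\rangle$ infinite cyclic: if $w=1$ then $h=1$, and if $w\ne1$ then $h^k=(w\,s\,w^{-1}s^{-1})^k$ is an alternating product of length $4k$, so $h$ has infinite order. This $h$ alone would not remove the first obstacle, because $w^2=1$ implies $whw^{-1}=sws^{-1}w^{-1}=h^{-1}$.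
\end{remark}

For the second obstacle we twist the fiber product by an automorphism $\rho$ of $K$, requiring $\kappa(Y)=\rho\kappa(X)$. Then $(z,z)$ belongs to the twisted product only if $\rho$ fixes $\kappa(z)$. Invariance under $\tau(X,Y)=(Y,\sigma X)$ asks for $\kappa\sigma=\rho^2\kappa$, and we arrange $\kappa\sigma=\kappa$ and $\rho^2=1$. The letter $t$ of Lemma~\ref{lem:conj} gives room for such a twist: take two letters $t_0,t_1$ and let $\rho$ exchange them.

\subsection{The twisted fiber product}

With $H$ as in Lemma~\ref{lem:H}, let
\[
H_1=H*\langle s\rangle,\qquad K=H_1*\langle t_0\rangle*\langle t_1\rangle=\langle k_1,\dots,k_m\mid R_0\rangle,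
\]
where $m=r+3$, $k_{r+1}=s$, $k_{r+2}=t_0$, $k_{r+3}=t_1$. Let $\rho\in\operatorname{Aut}(K)$ be the identity on $H_1$ and exchange $t_0$ and $t_1$.

We need a free subgroup of $F(a,b)$ that has large rank and is invariant under $\sigma$. Let $F$ be the subgroup generated by $a_i,b_i$ for $1\le i\le m$, which form a free basis by Lemma~\ref{lem:free}. As $\sigma$ exchanges $a_i$ and $b_i$, we have $\sigma(F)=F$, and $F\times F\le\Gamma$ is $\tau$-invariant. Let $\kappa:F\to K$ be the epimorphism with $\kappa(a_i)=\kappa(b_i)=k_i$, and let $\hat\rho\in\operatorname{Aut}(F)$ exchange $a_{m-1}$ with $a_m$ and $b_{m-1}$ with $b_m$ and fix the other basis elements. On the basis, and hence everywhere,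
\begin{equation}\label{eq:kappa}
\kappa\sigma=\kappa,\qquad\kappa\hat\rho=\rho\kappa,\qquad\rho^2=1,\qquad\hat\rho^{\,2}=1 .
\end{equation}
For a word $w$ in the $k_i^{\pm1}$ let $\tilde w\in F$ be obtained by replacing each $k_i$ by $a_i$, so that $\kappa(\tilde w)=w$. The kernel of $\kappa$ is the normal closure of the finite set
\[
R=\{\tilde w:w\in R_0\}\cup\{a_ib_i^{-1}:1\le i\le m\},
\]
since eliminating the generators $b_i$ from the presentation $\langle a_i,b_i\mid R\rangle$ leaves the presentation of $K$. Define
\[
L=\{(X,Y)\in F\times F:\kappa(Y)=\rho\kappa(X)\},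
\]
a subgroup of $\Gamma$, and let $\mathcal E$ be the finite set of the elements $(X,\hat\rho X)^{\pm1}$ with $X\in\{a_1,b_1,\dots,a_m,b_m\}$ and $(1,Y)^{\pm1}$ with $Y\in R$.

\begin{lemma}\label{lem:L}
We have $\tau(L)=L$ and $\langle\mathcal E\rangle=L$. Hence $\mathcal M_0=\bigcup_{j=0}^3\tau^j(\mathcal E)$ is a finite $\tau$-closed set with $\langle\mathcal M_0\rangle=L$.
\end{lemma}

\begin{proof}
If $(X,Y)\in L$, then $\kappa(\sigma X)=\kappa(X)=\rho^2\kappa(X)=\rho\kappa(Y)$, which says that $\tau(X,Y)=(Y,\sigma X)\in L$. So $\tau(L)\subseteq L$, with equality because $\tau^4=1$.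

By \eqref{eq:kappa}, $\mathcal E\subset L$. The semigroup $L'=\langle\mathcal E\rangle$ is a group, since $\mathcal E$ is closed under inversion, and it contains $(X,\hat\rho X)$ for all $X\in F$, since $X\mapsto(X,\hat\rho X)$ is a homomorphism. Let $(X,Y)\in L$ and write $(X,Y)=(X,\hat\rho X)(1,N)$ with $N=(\hat\rho X)^{-1}Y$. Then $\kappa(N)=(\rho\kappa X)^{-1}\kappa(Y)=1$, so $N$ is a product of elements $fY_0^{\pm1}f^{-1}$ with $f\in F$ and $Y_0\in R$. Each factor satisfies $(1,fY_0^{\pm1}f^{-1})=(\hat\rho f,f)(1,Y_0)^{\pm1}(\hat\rho f,f)^{-1}\in L'$, because $(\hat\rho f,f)=(\hat\rho f,\hat\rho\hat\rho f)$. Thus $L'=L$, and the last claim follows from $\mathcal E\subseteq\mathcal M_0\subset L$.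
\end{proof}

For a word $w$ in $k_1^{\pm1},\dots,k_r^{\pm1}$ put
\[
z_w=[[\tilde w,a_{r+1}],a_{r+2}]\in F,\qquad g_w=(1,z_w),\qquad\mathcal M_w=\mathcal M_0\cup\{\tau^jg_w:0\le j\le3\}.
\]
Then $\kappa(z_w)=[h,t_0]$ with $h=[w,s]\in H_1$.

\begin{proposition}\label{prop:B}
The following are equivalent: \textup{(i)} $w=1$ in $H$; \textup{(ii)} $\langle\mathcal M_w\rangle$ is a group; \textup{(iii)} $g_w^{-1}\in\langle\mathcal M_w\rangle$.
\end{proposition}

\begin{proof}
If $w=1$ in $H$, then $\kappa(z_w)=1$, so $g_w\in L$. By Lemma~\ref{lem:L} all $\tau^jg_w$ lie in $L$, and $\langle\mathcal M_w\rangle=L$ is a group. So (i) implies (ii), and (ii) implies (iii) by \eqref{eq:gen}.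

Assume (iii). Write $g_w^{-1}$ as a product of elements of $\mathcal M_w$, multiply by $g_w$ on the left, and collect consecutive factors from $\mathcal M_0$. This gives
\begin{equation}\label{eq:rel}
1=\ell_0\gamma_1\ell_1\gamma_2\cdots\gamma_n\ell_n,\qquad n\ge1,\quad \ell_i\in L,\quad\gamma_i=\tau^{j_i}g_w,\quad j_1=0 .
\end{equation}
We map this relation to a place where $L$ becomes diagonal and the generators with odd $j$ disappear. Let $K_0=H_1*\langle t_0\rangle$, let $\omega:K\to K_0$ be the homomorphism that is the identity on $K_0$ and sends $t_1$ to $1$, and define the homomorphism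
\[
\theta:F\times F\to K_0\times K_0,\qquad\theta(X,Y)=(\omega\rho\kappa X,\ \omega\kappa Y).
\]
By the definition of $L$, $\theta(\ell_i)=(\delta_i,\delta_i)$ for some $\delta_i\in K_0$. By \eqref{eq:tau}, the elements $\tau^jg_w$ for $j=0,1,2,3$ are $(1,z_w)$, $(z_w,1)$, $(1,\sigma z_w)$, $(\sigma z_w,1)$. We have $\kappa(z_w)=\kappa(\sigma z_w)=[h,t_0]$, and $\omega\rho[h,t_0]=\omega[h,t_1]=1$. Hence
\[
\theta(\tau^jg_w)=(1,[h,t_0])\ \text{ for even }j,\qquad\theta(\tau^jg_w)=(1,1)\ \text{ for odd }j .
\]
Put $p_i=\delta_0\delta_1\cdots\delta_{i-1}$ and apply $\theta$ to \eqref{eq:rel}. The first coordinate gives $p_{n+1}=1$. In the second coordinate, if $\beta_i$ is the contribution of $\gamma_i$, then $\delta_0\beta_1\delta_1\cdots\beta_n\delta_n=\prod_{i=1}^n(p_i\beta_ip_i^{-1})\cdot p_{n+1}$, and so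
\[
\prod_{i:\ j_i\text{ even}}p_i\,[h,t_0]\,p_i^{-1}=1\quad\text{in }H_1*\langle t_0\rangle .
\]
The product is nonempty because $j_1=0$. By Lemma~\ref{lem:conj} with $G=H_1$, the element $h$ has finite order, and by Remark~\ref{rem:order} this forces $w=1$ in $H$.
\end{proof}

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}}\label{sec:proof}

Let $\mathcal B=\mathcal A_{\mathcal M_0}$, which does not depend on $n$. Since $\langle\mathcal M_0\rangle=L$ is a group, $\mathcal S(\mathcal B)=\mathcal G(\mathcal B)$ by Proposition~\ref{prop:A}. Let $O_n$ be the $\tau$-orbit of $g_{w_n}$, let $\mathcal D_n=\mathcal A_{O_n}$, and let $q_n=(g_{w_n},0)$. From $n$ we compute the word $w_n$, then $z_{w_n}$ as a product of the matrices $a^{\pm1},b^{\pm1}$, then $O_n$ and $\mathcal D_n$. The carry set $C_O$ depends only on the orbit $O$, so the states of $\mathcal A_n=\mathcal B\sqcup\mathcal D_n$ define the same set of automorphisms as the states of $\mathcal A_{\mathcal M_{w_n}}$; if $O_n\subseteq\mathcal M_0$, one component merely occurs twice. Thus the two transducers have the same semigroup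 and the same group, and the group embeds in $\mathbb Z^4\rtimes\mathrm{SL}_4(\mathbb Z)$ by Proposition~\ref{prop:A}.

Propositions~\ref{prop:A} and~\ref{prop:B} and Lemma~\ref{lem:H} give
\[
\mathcal S(\mathcal A_n)\text{ is a group}\iff\langle\mathcal M_{w_n}\rangle\text{ is a group}\iff w_n=1\text{ in }H\iff n\in E .
\]
If $\mathcal S(\mathcal A_n)$ is a group, it contains $\mathcal A_n(q_n)^{-1}$. Conversely, if $\mathcal A_n(q_n)^{-1}\in\mathcal S(\mathcal A_n)$, then taking linear parts gives $g_{w_n}^{-1}\in\langle\mathcal M_{w_n}\rangle$, and $n\in E$ by Proposition~\ref{prop:B}. So $n\mapsto\mathcal A_n$ and $n\mapsto(\mathcal A_n,q_n)$ are many-one reductions of $E$ to the two problems. Both problems are in $\Sigma^0_1$ by Lemma~\ref{lem:equal}, so they are $\Sigma^0_1$-complete, and in particular undecidable. This proves Theorem~\ref{thm:main}.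

Now let the alphabet be $\mathbf k=\{0,\dots,k-1\}$ with $k\ge2$. For $f\in\operatorname{Aut}(\mathbf 2^*)$ let $\hat f$ act on a word over $\mathbf k$ by leaving the letters $2,\dots,k-1$ in their places and applying $f$ to the subsequence of letters in $\mathbf 2$. Since $\hat f$ preserves the positions of both kinds of letters, $f\mapsto\hat f$ is a homomorphism $\operatorname{Aut}(\mathbf 2^*)\to\operatorname{Aut}(\mathbf k^*)$, and it is injective because $\hat f$ restricts to $f$ on $\mathbf 2^*$. Given $\mathcal A$ over $\mathbf 2$, let $\hat{\mathcal A}$ be obtained by adding the loops $p\xrightarrow{x/x}p$ for all states $p$ and all $x\ge2$. It is an invertible transducer over $\mathbf k$, and its state $p$ computes $\hat f$ for $f=\mathcal A(p)$. So $f\mapsto\hat f$ maps $\mathcal S(\mathcal A)$ and $\mathcal G(\mathcal A)$ isomorphically onto $\mathcal S(\hat{\mathcal A})$ and $\mathcal G(\hat{\mathcal A})$, matching states with states. The construction is computable and respects disjoint unions, so $\hat{\mathcal B}$ and $\hat{\mathcal D}_n$ have the stated properties over $\mathbf k$,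 and Lemma~\ref{lem:equal} covers this alphabet too. This completes the proof of Theorem~\ref{thm:strong}. \qed

\section{The commutative case}\label{sec:comm}

Let $\mathcal S(\mathcal A)$ be commutative. Then $G=\mathcal G(\mathcal A)$ is a finitely generated abelian group, and by \eqref{eq:section} it is closed under sections. Call $f\in G$ \emph{odd} if it exchanges the letters $0$ and $1$, and \emph{even} otherwise; parity is a homomorphism $G\to\mathbb Z/2$, and we apply the terms to states as well. By induction on the length of words,
\begin{equation}\label{eq:even}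
\text{if all elements of }X\subseteq G\text{ are even and }X\text{ is closed under sections, then }X\subseteq\{1\}.
\end{equation}
If no state is odd, then $G=1$ by \eqref{eq:even} and $\mathcal S(\mathcal A)$ is a group. From now on we assume that an odd state exists.

\subsection{Reduction to the space of relations}

Let $\eta:\mathbb Z^Q\to G$ be the epimorphism $\eta(n)=\prod_p\mathcal A(p)^{n_p}$, let $\Lambda=\ker\eta$, and let $\Lambda_{\mathbb Q}$ be the span of $\Lambda$ in $\mathbb Q^Q$. Every vector of $\Lambda_{\mathbb Q}$ has a positive integer multiple in $\Lambda$. Let $e_p$, $p\in Q$, be the standard basis.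

\begin{lemma}\label{lem:positive}
$\mathcal S(\mathcal A)$ is a group if and only if $\Lambda_{\mathbb Q}$ contains a vector with all entries positive.
\end{lemma}

\begin{proof}
If $\mathcal S(\mathcal A)$ is a group, then for each $p$ a relation $\mathcal A(pu)=1$ gives a vector $n^{(p)}\in\Lambda\cap\mathbb N^Q$ with $n^{(p)}_p\ge1$, and the sum over $p$ is positive. Conversely, a suitable multiple $n$ of a positive vector lies in $\Lambda$ and has all $n_p\ge2$. Then $n-e_p$ is positive, so $\mathcal A(p)^{-1}=\eta(n-e_p)\in\mathcal S(\mathcal A)$ for each $p$.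
\end{proof}

Given a basis $v_1,\dots,v_d$ of $\Lambda_{\mathbb Q}$, a positive vector exists if and only if the system $\sum_i\lambda_iv_i\ge(1,\dots,1)$ has a rational solution, and this is decidable by linear programming. So it suffices to compute $\Lambda_{\mathbb Q}$. Lemma~\ref{lem:equal} tests single vectors for membership in $\Lambda$, but it does not tell us when we have found enough of them. The idea is that an element is trivial exactly when one can pass to sections forever without meeting an odd element, and that passing to a section is nearly a linear map.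

\subsection{Sections as a linear map}

Commutativity and \eqref{eq:section} give three rules.
\begin{itemize}
\item[(a)] If $f$ is even, then $f|_0=f|_1$. Indeed, for an odd $g$ we have $f|_1\,g|_0=(fg)|_0=(gf)|_0=g|_0\,f|_0$.
\item[(b)] If $f,g$ are odd, then $f|_1(f|_0)^{-1}=g|_1(g|_0)^{-1}$, because $f|_1\,g|_0=(fg)|_0=(gf)|_0=g|_1\,f|_0$.
\item[(c)] On the subgroup of even elements, $f\mapsto f|_0$ is a homomorphism.
\end{itemize}
Rules (a) and (b) are relations that can be read off the transducer. Let $D\subseteq\mathbb Q^Q$ be the span of the vectors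
\[
e_{p_0}-e_{p_1}\quad(p\text{ even}),\qquad(e_{p_1}-e_{p_0})-(e_{q_1}-e_{q_0})\quad(p,q\text{ odd}).
\]
These vectors lie in $\Lambda$, so $D\subseteq\Lambda_{\mathbb Q}$. Let $\Psi$ be the linear map on $\mathbb Q^Q$ with $\Psi(e_p)=\frac12(e_{p_0}+e_{p_1})$.

\begin{lemma}\label{lem:linear}
If $n\in\mathbb Z^Q$ and $\eta(n)$ is even, there is $m\in\mathbb Z^Q$ with $\eta(n)|_0=\eta(n)|_1=\eta(m)$ and $m-\Psi(n)\in D$.
\end{lemma}

\begin{proof}
For odd $p$ write $n_p=2\alpha_p+\beta_p$ with $\beta_p\in\{0,1\}$. Since $\eta(n)$ is even, $\sum_{p\text{ odd}}n_p$ is even, so the odd states with $\beta_p=1$ can be grouped into pairs $(p,q)$; let $\Pi$ be the set of these pairs. Writing $p$ for $\mathcal A(p)$, the element $\eta(n)$ is the product of the even elements $p^{n_p}$ ($p$ even), $(p^2)^{\alpha_p}$ ($p$ odd) and $pq$ ($(p,q)\in\Pi$). By \eqref{eq:section}, $(p^2)|_0=p_1p_0$ and $(pq)|_0=p_1q_0$ for odd $p,q$. By (c) and (a), both sections of $\eta(n)$ equal $\eta(m)$ for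
\[
m=\sum_{p\text{ even}}n_pe_{p_0}+\sum_{p\text{ odd}}\alpha_p(e_{p_0}+e_{p_1})+\sum_{(p,q)\in\Pi}(e_{p_1}+e_{q_0}).
\]
In $m-\Psi(n)$ the terms with $\alpha_p$ cancel, and what remains is
\[
\tfrac12\sum_{p\text{ even}}n_p(e_{p_0}-e_{p_1})+\tfrac12\sum_{(p,q)\in\Pi}\bigl((e_{p_1}-e_{p_0})-(e_{q_1}-e_{q_0})\bigr)\in D.\qedhere
\]
\end{proof}

If $n\in\Lambda$, then $m\in\Lambda$, so $\Psi(n)\in\Lambda+D\subseteq\Lambda_{\mathbb Q}$. Thus $\Lambda_{\mathbb Q}$ is $\Psi$-invariant and contains the smallest $\Psi$-invariant subspace containing $D$, namely $D^*=D+\Psi D+\dots+\Psi^{|Q|-1}D$ (by the Cayley--Hamilton theorem). Let $\bar V=\mathbb Q^Q/D^*$, write $\bar n$ for the image of $n$, let $\varphi$ be the map induced by $\Psi$ on $\bar V$, and put $U=\Lambda_{\mathbb Q}/D^*$, a $\varphi$-invariant subspace. Let $\chi$ be the characteristic polynomial of $\varphi$, and let $\chi_{\mathbb Z}$ be the product, with the multiplicities they have in $\chi$, of those monic irreducible factors of $\chi$ over $\mathbb Q$ that lie in $\mathbb Z[x]$.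

\begin{proposition}\label{prop:U}
$U=\ker\chi_{\mathbb Z}(\varphi)$.
\end{proposition}

\begin{example}
We test this on Example~\ref{ex:basic}. In (b), $D^*=0$, $\Psi e_z=e_z$ and $\Psi e_p=\frac12(e_z+e_p)$. So $\chi=(x-1)(x-\frac12)$, $\chi_{\mathbb Z}=x-1$ and $\Lambda_{\mathbb Q}=\mathbb Qe_z$, which contains no positive vector. The eigenvalue $\frac12$ records that the section of ``add $2i$'' is ``add $i$'', and a nonzero integer cannot be halved forever without becoming odd. In (c), $D$ is spanned by $d=(e_p-e_z)-(e_z-e_{p'})$, and $\Psi d=\frac12d$, so $D^*=D$. On $\bar V$, with basis $\bar e_z,\bar e_p$, the map is the one from (b). Hence $\Lambda_{\mathbb Q}=\mathbb Qe_z+\mathbb Qd$, which contains $d+3e_z=e_p+e_{p'}+e_z$. In (a), $\chi=x-1$ and $\Lambda_{\mathbb Q}=\mathbb Qe_p$, while $\Lambda=2\mathbb Ze_p$: the method does not see torsion, and Lemma~\ref{lem:positive} does not need it.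
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:U}]
\emph{Step 1: the characteristic polynomial $\chi_U$ of $\varphi|_U$ lies in $\mathbb Z[x]$.} The image $\bar\Lambda$ of $\Lambda$ in $\bar V$ is a finitely generated torsion-free abelian group that spans $U$. It has a $\mathbb Z$-basis, which is linearly independent over $\mathbb Q$ and hence a basis of $U$. For $n\in\Lambda$, Lemma~\ref{lem:linear} gives $m\in\Lambda$ with $\bar m=\varphi(\bar n)$. So $\varphi(\bar\Lambda)\subseteq\bar\Lambda$, and the matrix of $\varphi|_U$ in this basis has integer entries.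

\emph{Step 2: if $W\subseteq\bar V$ is $\varphi$-invariant and the characteristic polynomial of $\varphi|_W$ lies in $\mathbb Z[x]$, then $W\subseteq U$.} Let $w_1,\dots,w_d$ be a basis of $W$ and let $\Omega$ be the subgroup generated by the vectors $\varphi^iw_j$ with $0\le i<d$. By the Cayley--Hamilton theorem, $\varphi^dw_j$ is an integer combination of $w_j,\dots,\varphi^{d-1}w_j$, so $\varphi(\Omega)\subseteq\Omega$. Each of the finitely many generators is the image of a rational vector. After multiplying $\Omega$ by twice a common denominator, it is still $\varphi$-invariant and spans $W$, and it lies in the image of $2\mathbb Z^Q$.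

We would like to apply \eqref{eq:even} to the elements $\eta(n)$ with $n\in\mathbb Z^Q$ and $\bar n\in\Omega$. The class $\bar n$ determines $n$ only modulo $D^*$, and for $d'\in D^*\cap\mathbb Z^Q\subseteq\Lambda_{\mathbb Q}$ we know only that some multiple of $d'$ is in $\Lambda$, that is, $\eta(d')$ has finite order. So we kill torsion. The torsion subgroup of the finitely generated abelian group $G$ is finite; let $t\ge1$ be its exponent, and put
\[
X=\{\eta(n)^t:n\in\mathbb Z^Q,\ \bar n\in\Omega\}.
\]
Given such an $n$, choose $n'\in2\mathbb Z^Q$ with $\bar n'=\bar n$. Then $n-n'\in D^*\cap\mathbb Z^Q$, so $\eta(n)^t=\eta(n')^t$. The element $\eta(n')$ is a square, hence even, and Lemma~\ref{lem:linear} gives $m\in\mathbb Z^Q$ with $\eta(n')|_0=\eta(m)$ and $\bar m=\varphi(\bar n)\in\Omega$. Therefore $\eta(n)^t$ is even, and by (c) and (a) both its sections equal $\eta(m)^t\in X$. By \eqref{eq:even}, $X=\{1\}$, so $tn\in\Lambda$ and $\bar n\in U$ whenever $\bar n\in\Omega$. Every element of $\Omega$ has the form $\bar n$ with $n\in\mathbb Z^Q$, so $\Omega\subseteq U$ and $W\subseteq U$.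

\emph{Step 3.} The polynomials $\chi_{\mathbb Z}$ and $\chi/\chi_{\mathbb Z}$ are coprime. By primary decomposition, $\bar V$ is the direct sum of their kernels at $\varphi$, and $\varphi$ has characteristic polynomial $\chi_{\mathbb Z}\in\mathbb Z[x]$ on $\ker\chi_{\mathbb Z}(\varphi)$. Step~2 gives $\ker\chi_{\mathbb Z}(\varphi)\subseteq U$. Conversely, by Gauss's lemma every monic factor over $\mathbb Q$ of a monic integer polynomial has integer coefficients, so by Step~1 all monic irreducible factors of $\chi_U$ lie in $\mathbb Z[x]$. As $\chi_U$ divides $\chi$, it divides $\chi_{\mathbb Z}$, and $\chi_U(\varphi)$ vanishes on $U$. Hence $U\subseteq\ker\chi_{\mathbb Z}(\varphi)$.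
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comm}]
If no state is odd, answer yes. Otherwise compute $D$, $\Psi$, $D^*$, $\varphi$ and $\chi$ by linear algebra over $\mathbb Q$, and $\chi_{\mathbb Z}$ by factoring $\chi$ over $\mathbb Q$. By Proposition~\ref{prop:U}, $\Lambda_{\mathbb Q}$ is the preimage of $\ker\chi_{\mathbb Z}(\varphi)$ in $\mathbb Q^Q$, so a basis of it is computable. Decide whether it contains a positive vector and apply Lemma~\ref{lem:positive}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Higman}
Higman, \emph{Subgroups of finitely presented groups}, Proc. Roy. Soc. A 262 (1961).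

\bibitem{IIBT}
\emph{Iterating Invertible Binary Transducers},
\texttt{https://link.springer.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-642-31623-4\_23.pdf},
doi:10.1007/978-3-642-31623-4\_23.

\bibitem{Sanov}
Sanov (1947).

\end{thebibliography}
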